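# Products of two polycyclic $\mathcal N$-connected groups are polycyclic

## Two theorems on $\mathcal N$-connected products

**Theorem 1.** Let $G=AB$ be a group that is the product of two polycyclic subgroups $A$ and $B$. Suppose that $A$ and $B$ are $\mathcal N$-connected: for all $a\in A$ and all $b\in B$ the subgroup $\langle a,b\rangle$ is nilpotent. Then $G$ is polycyclic.

**Theorem 2.** Let $G=AB$ with $A,B$ polycyclic. The following are equivalent:

- (i) $A$ and $B$ are $\mathcal N$-connected;
- (ii) $[A,B]\le Z_k(G)$ for some finite $k$.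

If they hold, then $G$ is polycyclic and, with $k$ chosen so that $Z:=Z_k(G)=Z_\infty(G)$:

- (a) $A\cap B\le Z$ and $G/Z=AZ/Z\times BZ/Z$;
- (b) $A$ and $B$ are subnormal in $G$ of defect $\le k+1$;
- (c) $[\gamma_{k+1}(A),B]=1=[A,\gamma_{k+1}(B)]$, so $\gamma_{k+1}(A),\gamma_{k+1}(B)\trianglelefteq G$;
- (d) if $A,B$ are nilpotent (supersoluble), then $G$ is nilpotent (supersoluble).

The problem comes from "Nilpotence Relations In Products Of Groups" (https://flore.unifi.it/retrieve/e398c37f-8973-179a-e053-3705fe0a4cff/Francalanci%20Tesi%20Dottorato.pdf). The result known there is this: if $A$ and $B$ are finitely generated nilpotent and $\mathcal N$-connected and $G=AB$, then $G$ is finitely generated nilpotent. The problem asks whether "polycyclic" may replace "finitely generated nilpotent" for the factors if one asks only for a polycyclic $G$. Theorem 1 answers yes, and Theorem 2 says what such products look like: modulo a finite term of the upper central series they are direct products.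

The notation $G=AB$ means that every $g\in G$ can be written $g=ab$ with $a\in A$, $b\in B$. Neither factor is assumed normal. The hypothesis concerns only pairs, one element from each side. Two elements of $A$ may generate anything that fits inside a polycyclic group.

## Nilpotent pairs: notation and small examples

We write $x^y=y^{-1}xy$, $[x,y]=x^{-1}x^y$, $[x,{}_1y]=[x,y]$ and $[x,{}_{n+1}y]=[[x,{}_ny],y]$. For subgroups, $[X,Y]$ is generated by the commutators $[x,y]$; it is normalised by $X$ and by $Y$. We use constantly
$$[xy,z]=[x,z]^y[y,z],\qquad [x,yz]=[x,z]\,[x,y]^z. \tag{1}$$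
As usual $Z_i(G)$ is the upper central series and $\gamma_i(G)$ the lower central series. The hypercentre $Z_\infty(G)$ is the last term of the (possibly transfinite) upper central series. "F.g." means finitely generated, and "max" is the maximal condition on subgroups.

**Example 1 (a connected pair).** Let $D_8=\langle x,t\rangle$ with $x^4=t^2=1$, $x^t=x^{-1}$. In $G=S_3\times D_8$ take $A=S_3\times\langle t\rangle$ and $B=1\times\langle x\rangle$. Then $G=AB$. For $\sigma\in S_3$ the subgroup $\langle(\sigma,t^i),(1,x^j)\rangle$ lies in $\langle\sigma\rangle\times D_8$, which is nilpotent. So $A,B$ are $\mathcal N$-connected although $G$ is not nilpotent. Here $[A,B]=1\times\langle x^2\rangle\le Z_1(G)$, while $Z_\infty(G)=1\times D_8=Z_2(G)$. So the least $k$ that works in (ii) may be smaller than the $k$ used in (a)–(d).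

**Example 2 (unconnected pairs).** In $D_\infty=\langle x\rangle\rtimes\langle t\rangle$, with $x$ of infinite order, $t^2=1$ and $x^t=x^{-1}$, the factors $\langle x\rangle$ and $\langle t\rangle$ are not $\mathcal N$-connected, because $\langle x,t\rangle=D_\infty$ is not nilpotent. A worse case: $A_5=A_4\,C_5$, since $|A_4||C_5|=60$ and $A_4\cap C_5=1$. Both factors are polycyclic and the product is not even soluble. They are not $\mathcal N$-connected: in a finite nilpotent group elements of coprime orders commute, and no element of order $3$ in $A_5$ commutes with a $5$-cycle.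

**Definition (Engel elements).** An element $x\in G$ is left Engel if for every $g\in G$ there is $n$ with $[g,{}_nx]=1$. It is right Engel if for every $g\in G$ there is $n$ with $[x,{}_ng]=1$.

In $D_\infty$ as above, $[t,x]=t^{-1}x^{-1}tx=x^2$ and $[t,x,x]=1$. More generally $[g,x]\in\langle x\rangle$ for every $g$, so $x$ is left Engel. It is not right Engel: $[x,t]=x^{-1}x^t=x^{-2}$, hence $[x,{}_nt]=x^{(-2)^n}\ne1$ for all $n$.

**Definition (Hirsch length).** For $H$ polycyclic, $h(H)$ is the number of infinite factors in a series with cyclic factors. For example $h(\mathbb Z^n)=n$ and $h(D_\infty)=1$.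

**Definition (power subgroups, isolators).** For a group $H$ and $k\ge1$ put $H^{[k]}=\langle x^k:x\in H\rangle$, a characteristic subgroup. If $H$ is f.g. nilpotent and $K\le H$, the isolator of $K$ in $H$ is $\sqrt K=\{x\in H:x^n\in K\text{ for some }n\ge1\}$. The subgroup $K$ is isolated if $\sqrt K=K$.

In $\mathbb Z^n$ we have $(\mathbb Z^n)^{[k]}=k\mathbb Z^n$, and $\sqrt{k\mathbb Z^n}=\mathbb Z^n$. In the group $F=\langle x,y,c\mid c\text{ central},[x,y]=c^2\rangle$ we have $\gamma_2(F)=\langle c^2\rangle$, whose isolator is $\langle c\rangle$. So $F/\gamma_2(F)$ can have torsion even though $F$ is torsion-free.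

**Definition (commensurator).** For $F\le G$, $\mathrm{Comm}_G(F)$ is the set of $g\in G$ such that $F\cap F^g$ has finite index both in $F$ and in $F^g$. It is a subgroup that contains $N_G(F)$.

It can be larger than $N_G(F)$. In $\langle x,t\mid x^t=x^2\rangle$ and $F=\langle x\rangle$ we have $F^t=\langle x^2\rangle\neq F$, of index $2$ in $F$. So $t\in\mathrm{Comm}_G(F)\setminus N_G(F)$, and the commensurator is the whole group.

## Textbook facts on polycyclic and nilpotent groups

The following will be used without proof.

- (F1) Subgroups, quotients and extensions of polycyclic groups are polycyclic. Polycyclic groups are soluble and satisfy max. A periodic polycyclic group is finite. Hirsch length is additive on extensions, and for $K\le H$ polycyclic, $h(K)\le h(H)$ with equality iff $|H:K|<\infty$.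
- (F2) F.g. nilpotent groups are polycyclic. In a nilpotent group every subgroup is subnormal. The torsion elements of a f.g. nilpotent group form a finite subgroup. If $H$ is f.g. nilpotent, $H^{[k]}$ has finite index in $H$, every finite-index subgroup of $H$ contains some $H^{[k]}$, and for $K\le H$ the isolator $\sqrt K$ is a subgroup with $|\sqrt K:K|<\infty$. An infinite f.g. nilpotent group has infinite centre. In a torsion-free nilpotent group the centre is isolated.
- (F3) A f.g. group has only finitely many subgroups of a given finite index. A group is not the union of two proper subgroups $X,Y$: neither contains the other, and for $g\in X\setminus Y$, $h\in Y\setminus X$ the product $gh$ is in neither.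
- (LRZ) A *soluble* product of two polycyclic groups is polycyclic (Lennox–Roseblade, Math. Z. 170 (1980); Zaitsev, Mat. Zametki 29 (1981)).
- (Baer) In a group with max, the left Engel elements form the Fitting subgroup, which is nilpotent; the right Engel elements form the hypercentre, which equals $Z_k$ for some finite $k$ (Robinson, *A Course in the Theory of Groups*, 12.3.7).
- (Mal'cev, Hirsch) Polycyclic groups are nilpotent-by-abelian-by-finite. Every subgroup of a polycyclic group is an intersection of finite-index subgroups. A polycyclic group all of whose finite quotients are nilpotent is nilpotent.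
- (Zassenhaus) Soluble linear groups of degree $d$ have derived length at most some number $\zeta(d)$.
- (Sylow) If $G=AB$ is finite, there are $P\in\mathrm{Syl}_p(A)$ and $Q\in\mathrm{Syl}_p(B)$ with $PQ=QP\in\mathrm{Syl}_p(G)$ (Wielandt; Huppert, *Endliche Gruppen I*, VI.4.7).
- (Completion) Let $F$ be f.g. torsion-free nilpotent with Mal'cev completion $F^{\mathbb Q}$. Every isomorphism between finite-index subgroups of $F$ extends uniquely to an automorphism of $F^{\mathbb Q}$, and $\mathrm{Aut}(F^{\mathbb Q})$ is the automorphism group of a finite-dimensional rational Lie algebra.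
- (Eigenspaces) Let a group $R$ act on a finite-dimensional space $V$ over an algebraically closed field $K$ by commuting operators. Then $V=\bigoplus_\chi V_\chi$ over homomorphisms $\chi:R\to K^*$, where each $V_\chi$ is $R$-invariant, $R$ acts on it triangularly in a suitable basis, and $y\in R$ has $\chi(y)$ as its only eigenvalue on $V_\chi$. We call the $V_\chi$ the generalised eigenspaces of $R$.

## Commuting, normal, cyclic and abelian factors

If $[A,B]=1$, then $(a,b)\mapsto ab$ is a homomorphism of $A\times B$ onto $G$, so $G$ is polycyclic. If $A\trianglelefteq G$, then $G/A\cong B/(A\cap B)$, so $G$ is polycyclic, and $\mathcal N$-connectedness was not needed. If $A=\langle a\rangle$ and $B=\langle b\rangle$, then $G=\langle a,b\rangle$ is f.g. nilpotent by hypothesis.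

Now let $A$ be abelian. For $x\in A$ and $g=ab$ we have $x^g=x^b$, so $\langle x,x^g\rangle\le\langle x,b\rangle$ is nilpotent. Moreover $[g,x]=g^{-1}x^{-1}gx=(x^{-1})^gx\in\langle x^g,x\rangle$, hence $[g,{}_nx]=1$ for large $n$. So every element of $A$ is left Engel in $G$. If $G$ satisfied max, (Baer) would give $A\le\mathrm{Fit}(G)$ with $\mathrm{Fit}(G)$ f.g. nilpotent. Then $G/\mathrm{Fit}(G)$ would be an image of $B$, and we would be done.

This sensible argument stops at two exact points. First, max for $G$ is part of what we have to prove. Secondly, if $A$ is not abelian, then $x^g=(x^a)^b$. Connectedness says that $\langle x,b\rangle$ and $\langle x^a,b\rangle$ are nilpotent, but it says nothing about $\langle x,(x^a)^b\rangle$. The first obstacle is overcome in (R5) below. The second is the real one; the tool against it is Lemma 7.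

## Finite products: $[A,B]$ is hypercentral

The finite case shows where the hypercentre comes from: elements of coprime order in the two factors commute, so all interaction between $A$ and $B$ takes place one prime at a time, inside Sylow subgroups.

**Lemma 1.** If $G=AB$ is finite and $A,B$ are $\mathcal N$-connected, then $[A,B]\le Z_\infty(G)$. So if $A,B$ are soluble, $G$ is soluble.

*Proof.* Fix a prime $p$. Let $O^p(A)$ be the subgroup generated by the $p'$-elements of $A$; it is normal in $A$, and $A=O^p(A)P$ for every $P\in\mathrm{Syl}_p(A)$. Use the same notation for $B$.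

**Step 1.** *The aim is to separate $p$ from $p'$.* If $a\in A$ is a $p$-element and $b\in B$ a $p'$-element, or vice versa, they lie in the finite nilpotent group $\langle a,b\rangle$ and so commute. Therefore $O^p(A)$ commutes with all $p$-elements of $B$, and $O^p(B)$ commutes with all $p$-elements of $A$.

**Step 2.** *The aim is to find a normal $p$-subgroup that carries the $p$-part of $[A,B]$.* Choose $P,Q$ as in (Sylow). Let $u=eu_0\in A$ with $e\in O^p(A)$, $u_0\in P$, and let $v\in B$ be a $p$-element. By (1) and Step 1,
$$[eu_0,v]=[e,v]^{u_0}[u_0,v]=[u_0,v]. \tag{2}$$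
Let $u_0\in P$ and $v=e'v_0\in B$ with $e'\in O^p(B)$, $v_0\in Q$. Then
$$[u_0,e'v_0]=[u_0,v_0][u_0,e']^{v_0}=[u_0,v_0].$$
Hence $K_p:=[P,Q]=[A,Q]=[P,B]$. As $[A,Q]$ it is normalised by $A$, and as $[P,B]$ it is normalised by $B$; so $K_p\trianglelefteq G$. It lies in $PQ$, so it is a $p$-group.

**Step 3.** *The aim is to show $K_p\le Z_\infty(G)$.* Let $x\in O^p(A)$, $u_0\in P$, $v_0\in Q$. Since $x$ commutes with $v_0$, $[u_0,v_0]^x=[u_0^x,v_0]$. Since $O^p(A)\trianglelefteq A$, $u_0^x\in O^p(A)u_0$, and (2) gives $[u_0^x,v_0]=[u_0,v_0]$. So $O^p(A)$ centralises $K_p$, and likewise $O^p(B)$ does. As $G=AB=O^p(A)\,PQ\,O^p(B)$, every element of $G$ acts on $K_p$ as some element of the $p$-group $PQ$. Define $K^{(0)}=K_p$ and $K^{(i+1)}=[K^{(i)},PQ]$. All $K^{(i)}$ lie in $K_p$ and $[K^{(i)},G]=[K^{(i)},PQ]$. Since $PQ$ is nilpotent and contains $K_p$, $K^{(n)}=1$ for some $n$. Hence $K_p\le Z_n(G)$.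

**Step 4.** *The aim is to collect the primes.* For $u=eu_0\in A$ and a $p$-element $v\in B$, (2) gives $[u,v]=[u_0,v]\in[P,B]=K_p$. Every element of $B$ is a product of elements of prime power order, and $[u,v_1v_2]=[u,v_2][u,v_1]^{v_2}$. So $[A,B]\le\prod_pK_p\le Z_\infty(G)$. Finally, $G/Z_\infty(G)$ is a product of two commuting images of $A$ and $B$ and $Z_\infty(G)$ is nilpotent; so $G$ is soluble if $A,B$ are. $\square$

As a first consequence, Theorem 1 holds when $A$ is finite. Then $|G:B|\le|A|$, the core $N$ of $B$ is polycyclic of finite index, and $G/N$ is finite and soluble by Lemma 1; so $G$ is polycyclic.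

## From finite quotients to a polycyclic product

If $G$ is already known to be polycyclic, finite quotients see everything we need.

**Lemma 2.** If $M=AB$ is polycyclic and $A,B$ are $\mathcal N$-connected, then $[A,B]\le Z_\infty(M)$.

*Proof.* The plan is to show that each $c\in[A,B]$ is right Engel. Let $g\in M$ and $L=\langle c,g\rangle$.

In a finite quotient $\overline M$ of $M$, Lemma 1 gives $\bar c\in Z_\infty(\overline M)$. Now $\overline L\cap Z_\infty(\overline M)\le Z_\infty(\overline L)$, and modulo this subgroup $\overline L$ is generated by $\bar g$, hence cyclic. So $\overline L$ is nilpotent.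

We pass to arbitrary finite quotients of $L$. Let $L_0\trianglelefteq L$ have finite index. For each of the finitely many nontrivial coset representatives of $L_0$ in $L$ choose, by (Mal'cev, Hirsch), a finite-index subgroup of $M$ that contains $L_0$ but not that representative. Let $J$ be the intersection of the chosen subgroups; then $L\cap J=L_0$. The core $N$ of $J$ in $M$ has finite index and $L\cap N\le L_0$. So $L/L_0$ is a quotient of $L/(L\cap N)\cong LN/N$, which is nilpotent by the previous paragraph.

Thus all finite quotients of $L$ are nilpotent, and $L$ is nilpotent by (Mal'cev, Hirsch). Hence $[c,{}_ng]=1$ for some $n$. As $g$ was arbitrary, $c$ is right Engel in $M$, and $c\in Z_\infty(M)$ by (Baer). $\square$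

## Theorem 2 deduced from Theorem 1

Everything in Theorem 2 now follows once Theorem 1 is available, so we do this at once. From the next section on, only Theorem 1 is at stake, and its proof does not use Theorem 2.

**Step 1.** *The equivalence.* (i)⇒(ii): by Theorem 1, $G$ is polycyclic. By Lemma 2, $[A,B]\le Z_\infty(G)$, and $Z_\infty(G)=Z_k(G)$ for a finite $k$ because $G$ has max. (ii)⇒(i): let $a\in A$, $b\in B$, $L=\langle a,b\rangle$. Then $[a,b]\in Z_k(G)$, so $L/(L\cap Z_k(G))$ is abelian, and $L\cap Z_k(G)\le Z_k(L)$; so $L$ is nilpotent.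

Now assume (i) and (ii). Then $G$ is polycyclic. Let $Z=Z_\infty(G)=Z_k(G)$; by Lemma 2, $[A,B]\le Z$.

**Step 2.** *Part (a): the direct decomposition.* In $G/Z$ the images of $A$ and $B$ commute and generate. So $(AZ\cap BZ)/Z$ commutes with both images and is central in $G/Z$. But $G/Z$ has trivial centre. Hence $AZ\cap BZ=Z$. This gives $G/Z=AZ/Z\times BZ/Z$ and $A\cap B\le Z$.

**Step 3.** *Part (b): subnormality.* Since $[A,B]\le Z$, $AZ\trianglelefteq G$. Since $[AZ_i(G),Z_{i+1}(G)]\le Z_i(G)$, $AZ_i(G)\trianglelefteq AZ_{i+1}(G)$. The chain $A\trianglelefteq AZ_1(G)\trianglelefteq\dots\trianglelefteq AZ_k(G)\trianglelefteq G$ has $k+1$ steps. The same works for $B$.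

**Step 4.** *Part (c): the lower central terms decouple.* We show by induction that $[\gamma_{i+1}(A),B]\le Z_{k-i}(G)$ for $0\le i\le k$. For $i=0$ this is $[A,B]\le Z$. Let $i\ge1$. By induction $[\gamma_i(A),B,A]\le[Z_{k-i+1}(G),A]\le Z_{k-i}(G)$. Also $[B,A,\gamma_i(A)]\le[Z_k(G),\gamma_i(G)]\le Z_{k-i}(G)$. The three subgroup lemma modulo $Z_{k-i}(G)$ gives $[\gamma_{i+1}(A),B]=[A,\gamma_i(A),B]\le Z_{k-i}(G)$. For $i=k$ we get $[\gamma_{k+1}(A),B]=1$. So $\gamma_{k+1}(A)$ is normalised by $A$ and centralised by $B$, hence normal in $G$. The argument is symmetric in $A$ and $B$.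

**Step 5.** *Part (d).* If $A,B$ are nilpotent, then $G/Z$ is nilpotent by (a) and has trivial centre. So $G=Z$ is nilpotent. If $A,B$ are supersoluble, then so is $G/Z$ by (a). The factors $Z_{i+1}(G)/Z_i(G)$, $i<k$, are f.g. abelian and central in $G/Z_i(G)$, so they can be refined by normal subgroups of $G$ with cyclic quotients. So $G$ has a finite normal series with cyclic factors. $\blacksquare$

## Where finite quotients stop, and how to move inside an infinite product

By (LRZ), Theorem 1 amounts to solubility of $G$. It is tempting to read solubility off finite quotients, as in Lemma 2. But the proof of Lemma 2 uses residual properties of $M$ that are available because $M$ is polycyclic. For our unknown $G$, nothing in the hypotheses produces a nontrivial finite quotient. And even with many finite quotients, Lemma 1 bounds no derived length, because it gives no bound for the class of $Z_\infty$. Lemma 1 will show solubility of an infinite group only where a linear representation over $\mathbb Q$ is at hand and (Zassenhaus) bounds the derived length; this is (R10).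

So we argue with a minimal counterexample, and prepare three tools. The first one provides a quotient to which minimality applies well.

**Lemma 3.** If $G=AB$ with $A,B$ satisfying max, then $G$ satisfies max on normal subgroups.

*Proof.* Let $N\le M$ be normal subgroups with $A\cap BN=A\cap BM$ and $B\cap N=B\cap M$. We show $N=M$. Let $m=ab\in M$. Then $a=mb^{-1}\in A\cap BM=A\cap NB$, so $a=nb'$ with $n\in N$, $b'\in B$. Now $n^{-1}m=b'b\in B\cap M=B\cap N$, so $m\in N$. Along an ascending chain of normal subgroups $M_i$ the subgroups $A\cap BM_i$ and $B\cap M_i$ stabilise by max; hence so do the $M_i$. $\square$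

The second tool says that the factors may be conjugated independently, and that every element has a power that factorises with its $A$-part in a prescribed finite-index subgroup.

**Lemma 4.** Let $G=AB$ with $A,B$ $\mathcal N$-connected.

(a) For all $x,y\in G$: $G=A^xB^y$, and $\langle u,v\rangle$ is nilpotent for $u\in A^x$, $v\in B^y$.

(b) Let $A_0\le A$ with $|A:A_0|=m<\infty$, and let $g,z\in G$. There are $1\le l\le m$, $a\in A_0^g$ and $s$ in some conjugate of $B$ with $z^l=as$.

*Proof.* (a) Write $xy^{-1}=a^{-1}b$ with $a\in A$, $b\in B$, and put $k:=ax=by$. Then $A^k=A^x$ and $B^k=B^y$. Conjugate the hypotheses on $A,B$ by $k$.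

(b) Replacing $z$ by $gzg^{-1}$ and conjugating the result by $g$, we may assume $g=1$. Since $G=AB$, $z^iB=y_iB$ with $y_i\in A$, for $0\le i\le m$. Two of the $m+1$ elements $y_i$ lie in the same coset of $A_0$: $y_j=ay_i$ with $i<j$ and $a\in A_0$. Then $z^{j-i}y_iB=z^jB=ay_iB$, so $s:=a^{-1}z^{j-i}\in y_iBy_i^{-1}$. Put $l=j-i$. $\square$

The third tool is a sharp form of "normalisers grow" in nilpotent groups.

**Lemma 5.** If $T$ is f.g. nilpotent and $C\le T$ with $|T:C|=\infty$, then $N_T(C)/C$ contains an element of infinite order.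

*Proof.* Let $i\ge1$ be least with $|CZ_i(T):C|=\infty$ and put $E=CZ_{i-1}(T)$, so $|E:C|<\infty$. Since $[CZ_{i-1}(T),Z_i(T)]\le Z_{i-1}(T)$, the group $CZ_i(T)$ normalises $E$. By (F3) $E$ has finitely many subgroups of index $|E:C|$, and $CZ_i(T)$ permutes them. So a finite-index subgroup $N$ of $CZ_i(T)$ normalises $C$; we take $N=N_{CZ_i(T)}(C)\ge C$. Then $N/C$ is an infinite f.g. nilpotent group, hence not periodic by (F2). $\square$

## A minimal counterexample has no soluble normal subgroups

Suppose Theorem 1 fails. Choose a counterexample $G=AB$ with $h(A)+h(B)$ minimal. By Lemma 3 there is $K\trianglelefteq G$ maximal subject to $G/K$ not being polycyclic. Replace $G,A,B$ by their images in $G/K$: connectedness is inherited, and $h(A)+h(B)$ does not increase, so it stays minimal. From now on, all proper quotients of $G$ are polycyclic, $G$ is not, and $G$ is infinite by Lemma 1.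

**(R1)** *$G$ has no nontrivial soluble normal subgroup.* If $N$ were one, $G/N$ would be polycyclic, so $G$ would be soluble, hence polycyclic by (LRZ).

**(R2)** *If $1\ne N\trianglelefteq G$, then $C_G(N)=1$.* The group $N\cap C_G(N)$ is abelian and normal, so it is trivial by (R1). If $C_G(N)\ne1$, then $G$ embeds in the polycyclic group $G/N\times G/C_G(N)$, a contradiction.

**(R3)** *If $1\ne R\le G$ is polycyclic, then $|G:N_G(R)|=\infty$.* Otherwise the core $G_2$ of $N_G(R)$ has finite index, so $G_2\ne1$. The subgroup $R\cap G_2$ is normalised by $N_G(R)$, so it has finitely many conjugates $R^g\cap G_2$. Each is soluble, and normal in $G_2$ because $G_2=G_2^g\le N_G(R^g)$. Their product is a soluble normal subgroup of $G$, so $R\cap G_2=1$ by (R1). Since $G_2$ normalises $R$ and $R$ normalises $G_2$, $[R,G_2]\le R\cap G_2=1$. So $R\le C_G(G_2)=1$ by (R2), a contradiction.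

The next reduction is where minimality of $h(A)+h(B)$ works: overgroups of $A$ are either big or polycyclic.

**(R4)** *If $A\le H\le G$, then $H=A(H\cap B)$ and $H$ is f.g.; either $|G:H|<\infty$ or $H$ is polycyclic. The overgroups of $A$ satisfy the ascending chain condition.* The factorisation is Dedekind's law, and $H$ is f.g. since $A$ and $H\cap B$ are. If $g=ab$, then $Hg=Hb$, so $|G:H|=|B:B\cap H|$. If this is infinite, $h(B\cap H)<h(B)$, and minimality applied to $H=A(H\cap B)$ shows that $H$ is polycyclic. Finally $H\mapsto H\cap B$ is injective on overgroups of $A$, because $H=A(H\cap B)$, and $B$ has max.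

By (R4) every polycyclic overgroup of $A$ lies in a maximal one. Let $M$ be any maximal member of the set of polycyclic subgroups containing $A$. If $1\ne R$ is polycyclic and normalised by $M$, then $N_G(R)\ge M$ has infinite index by (R3), so it is polycyclic by (R4). Hence
$$N_G(R)=M\quad\text{for every polycyclic }R\ne1\text{ normalised by }M. \tag{3}$$

## Conjugacy classes of Engel elements

For abelian $A$ we found elements $x$ for which all $\langle x,x^g\rangle$ are nilpotent, and lacked max. We now show that such elements do not exist in $M$. The device is to use (Baer) only inside polycyclic subgroups, and to enlarge nilpotent groups that stick out of $M$.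

**(R5)** *There is no $1\ne x\in M$ such that $\langle x,x^g\rangle$ is nilpotent for all $g\in G$.*

*Proof.* Suppose $x$ is such an element, and let $S=x^G$ be its conjugacy class.

**Step 1.** *Setting up.* Any two elements of $S$ generate a conjugate of some $\langle x,x^g\rangle$, hence a nilpotent group. Each $s\in S$ is left Engel in $G$, since $[g,s]=(s^{-1})^gs\in\langle s^g,s\rangle$. Put $T=S\cap M$ and $P=\langle T\rangle$. By (Baer) in $M$, $P\le\mathrm{Fit}(M)$ is nilpotent. As $x\in T$ and $T$ is $M$-invariant, $1\ne P\trianglelefteq M$, so $N_G(P)=M$ by (3). Also $P\cap S=T$.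

**Step 2.** *Normalisers grow by elements of $S$.* We claim:

$$\begin{aligned}&\text{if }Y\text{ is nilpotent},\ Y=\langle Y\cap S\rangle,\ Q<Y,\ Q=\langle Q\cap S\rangle,\\ &\text{then some }t\in(Y\cap S)\setminus Q\text{ normalises }Q.\end{aligned} \tag{4}$$

Take $Q=Y_0\trianglelefteq Y_1\trianglelefteq\dots\trianglelefteq Y_n=Y$ and $i$ least with $Y_i\cap S\not\subseteq Q$; it exists since $Y=\langle Y\cap S\rangle\ne Q$. Then $i\ge1$ and $Y_{i-1}\cap S=Q\cap S$. As $Y_i$ normalises $Y_{i-1}$ and $S$ is a class, $Y_i$ normalises the set $Q\cap S$, hence $Q$. Take $t\in(Y_i\cap S)\setminus Q$.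

**Step 3.** *All of $S$ lies in $M$.* Suppose $T\ne S$. Let $\mathcal X$ be the set of f.g. nilpotent $X\le G$ with $X=\langle X\cap S\rangle\not\le M$. For $s\in S\setminus T$ we have $\langle x,s\rangle\in\mathcal X$. Since $P$ has max, we can choose $X\in\mathcal X$ with $Q=\langle X\cap T\rangle\le P$ maximal. As $Q\le X\cap M$, $Q\cap S=X\cap T$; and $Q<X$ since $X\not\le M$.

By (4) there is $t_2\in(X\cap S)\setminus Q$ normalising $Q$. Then $t_2\notin T$, otherwise $t_2\in X\cap T\subseteq Q$. If $Q=P$, then $t_2\in N_G(P)\cap S=M\cap S=T$, a contradiction. So $Q<P$, and (4) with $Y=P$ gives $t_1\in T\setminus Q$ normalising $Q$.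

Put $X'=Q\langle t_1,t_2\rangle$. Here $Q$ is polycyclic and normal in $X'$ and $\langle t_1,t_2\rangle$ is f.g. nilpotent, so $X'$ is polycyclic. It is generated by elements of $S$, which are left Engel, so it is nilpotent by (Baer). As $t_2\in S\setminus T$, $t_2\notin M$, so $X'\in\mathcal X$. But $\langle X'\cap T\rangle\ge\langle Q,t_1\rangle>Q$, a contradiction. Hence $T=S$.

**Step 4.** *Conclusion.* Now $P=\langle S\rangle$ is a nontrivial nilpotent normal subgroup of $G$, contradicting (R1). $\square$

**(R6)** *$A\cap B=1$.* Let $d\in A\cap B$ and $g=ab$. Conjugating $\langle d,d^{ab}\rangle$ by $b^{-1}$ gives $\langle d^{b^{-1}},d^a\rangle$ with $d^{b^{-1}}\in B$ and $d^a\in A$. This is nilpotent, so $d=1$ by (R5).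

**(R7)** *$Z(A)=1$.* For $x\in Z(A)$ and $g=ab$, $\langle x,x^g\rangle=\langle x,x^b\rangle\le\langle x,b\rangle$ is nilpotent. Apply (R5).

**(R8)** *$M=A$.*

*Proof.* By (R4), $M=AB_0$ with $B_0=M\cap B$. We shall use twice that an element $b\in B$ centralising $A$ is trivial. Indeed all its conjugates $b^{a'b'}=b^{b'}$ ($a'\in A$, $b'\in B$) lie in $B$, so its normal closure in $G$ lies in $B$ and is soluble, and $b=1$ by (R1).

Suppose $Z(M)=1$. Then $Z_\infty(M)=1$, so $[A,B_0]=1$ by Lemma 2. So every $b\in B_0$ centralises $A$ and is trivial; that is, $M=A$.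

Suppose there is $1\ne x\in Z(M)$. Write $x=ab$ with $a\in A$, $b\in B_0$. For $a'\in A$ we have $a=xb^{-1}$ with $x$ central in $M$, so $\langle a',a\rangle\le\langle x\rangle\langle a',b\rangle$ is nilpotent. Thus $a$ is right Engel in $A$, and $a\in Z_\infty(A)=1$ by (Baer) and (R7). So $x=b\in B$ centralises $A$, and $x=1$, a contradiction. $\square$

Since $M$ was any maximal polycyclic overgroup of $A$, every polycyclic overgroup of $A$ equals $A$, and (3) becomes
$$N_G(R)=A\quad\text{for every }1\ne R\trianglelefteq A. \tag{5}$$
Also $A\ne1$, since otherwise $G=B$.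

## The Fitting subgroup of $A$ and its commensurator

We next look at $F=\mathrm{Fit}(A)$, clean it of torsion, and show that no element outside $A$ even commensurates it.

**(R9)** *$A$ has no nontrivial finite normal subgroup, and $B$ has an element of infinite order.*

*Proof.* If $B$ were periodic, it would be finite, so $|G:A|<\infty$, contradicting (R3) for $R=A$. Now let $1\ne E\trianglelefteq A$ be finite and $b\in B$. For $e\in E$ the torsion subgroup of the f.g. nilpotent group $\langle e,b\rangle$ is finite, contains $e$ and is normalised by $b$; so some positive power of $b$ centralises $e$. As $E$ is finite, some $b^k$ with $k\ge1$ centralises $E$. Hence $b^k\in N_G(E)=A$ by (5), and $b^k\in A\cap B=1$. So $B$ is periodic, a contradiction. $\square$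

Let $F=\mathrm{Fit}(A)$. It is f.g. nilpotent and nontrivial, because $A\ne1$ is soluble. It is torsion-free, because its torsion subgroup is a finite normal subgroup of $A$. By (Mal'cev, Hirsch) $A$ has a normal subgroup $A_1$ of finite index with $A_1'$ nilpotent; so $A_1'\le F$. Put $A_0:=A_1F$. Then
$$F\le A_0\trianglelefteq A,\qquad e:=|A:A_0|<\infty,\qquad A_0/F\text{ abelian},\qquad x^e\in A_0\text{ for all }x\in A. \tag{6}$$
A model to keep in mind is $A=A_0=\mathbb Z^2\rtimes\langle\eta\rangle$ with $\eta$ acting as $\begin{pmatrix}2&1\\1&1\end{pmatrix}$ and $F=\mathbb Z^2$.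

**(R10)** $\mathrm{Comm}_G(F)=A$.

*Proof.* Put $\Gamma=\mathrm{Comm}_G(F)\ge A$ and suppose $\Gamma\ne A$.

**Step 1.** *$\Gamma$ is large.* By (R8) $\Gamma$ is not polycyclic, so by (R4) $|G:\Gamma|<\infty$, and $\Gamma=A(\Gamma\cap B)$ is f.g.

**Step 2.** *$\Gamma$ acts on $F^{\mathbb Q}$.* For $g\in\Gamma$, conjugation by $g$ is an isomorphism $F\cap F^{g^{-1}}\to F^g\cap F$ between finite-index subgroups of $F$. Let $\alpha_g$ be its extension to $F^{\mathbb Q}$. By uniqueness in (Completion), $\alpha_g$ is the only automorphism of $F^{\mathbb Q}$ that agrees with conjugation by $g$ on some finite-index subgroup of $F$. For $g,g'\in\Gamma$ the subgroup $\{f\in F:f^g\in F,\ f^{gg'}\in F\}=F\cap F^{g^{-1}}\cap F^{(gg')^{-1}}$ has finite index in $F$, and on it "first $\alpha_g$, then $\alpha_{g'}$" agrees with conjugation by $gg'$. So this composite equals $\alpha_{gg'}$.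

**Step 3.** *The action is faithful.* If $\alpha_g=1$, then $g$ centralises a finite-index subgroup of $F$, hence some $F^{[k]}$. As $F$ is torsion-free and nontrivial, $1\ne F^{[k]}\trianglelefteq A$. So $g\in N_G(F^{[k]})=A$ by (5). The kernel of the action is thus contained in $A$, polycyclic, and normalised by $\Gamma$, which has finite index in $G$. It is trivial by (R3).

**Step 4.** *$\Gamma$ is soluble.* By (Completion), $\Gamma$ is isomorphic to a f.g. subgroup of some $GL_d(\mathbb Q)$, hence to a subgroup of $GL_d(\mathbb Z[1/n])$ for some $n$. For a prime $p\nmid n$ the image of $\Gamma=A(\Gamma\cap B)$ in $GL_d(\mathbb F_p)$ is a finite product of two $\mathcal N$-connected soluble groups. It is soluble by Lemma 1, of derived length at most $\zeta(d)$ by (Zassenhaus). A nonzero element of $\mathbb Z[1/n]$ is divisible by only finitely many primes $p\nmid n$, so the congruence kernels intersect trivially, and $\Gamma$ is soluble.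

**Step 5.** *Contradiction.* The core of $\Gamma$ in $G$ has finite index in the infinite group $G$, so it is a nontrivial soluble normal subgroup, contradicting (R1). $\square$

## Eigenvalues on $F/F'$ and conjugates inside $A_0$

We come to the second obstacle: how conjugates of parts of $F$ sit in $G$. The result of this section is that a conjugate of an $A_0$-invariant part of $F$ that falls into $A_0$ must fall into $F$. Eigenvalues detect membership in $F$, and nilpotency of a pair forces eigenvalues to be $1$.

Let $K=\overline{\mathbb Q}$ and $V=(F/F')\otimes K$, written additively with right action. For $f\in F$ let $\bar f$ be its image in $V$; these images span $V$. The group $A$ acts on $V$ by conjugation and $F$ acts trivially. So $A_0$ acts through the abelian group $A_0/F$, by commuting operators.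

**Lemma 6.** $U_0=\{x\in A_0:x\text{ acts unipotently on }V\}$ equals $F$.

In the model $A=\mathbb Z^2\rtimes\langle\eta\rangle$ an element $\eta^iv$ has eigenvalues $\left(\frac{3\pm\sqrt5}2\right)^i$ on $V=K^2$. These are $1$ only for $i=0$, in agreement with the lemma.

*Proof.* The plan is to see that $U_0$ is a nilpotent normal subgroup of $A$.

**Step 1.** *$U_0$ is a normal subgroup.* By (Eigenspaces), the elements of $A_0$ that act unipotently are those that are in the kernel of all characters occurring in $V$. So $U_0$ is a subgroup of $A_0$, and it acts simultaneously unitriangularly on $V$. It contains $F$, and it is normal in $A$, since $A$ acts on $V$ and $A_0\trianglelefteq A$.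

**Step 2.** *A series of $F$ with torsion-free factors.* Let $c$ be the class of $F$ and let $F_i$ be the isolator of $\gamma_i(F)$ in $F$. It is characteristic, $F_1=F$, and $F_{c+1}=1$ since $F$ is torsion-free. The group $F/F_{i+1}$ is torsion-free, and the image of $\gamma_i(F)$ in it is central. As its centre is isolated by (F2), the image of $F_i$ is central. So $F_i/F_{i+1}$ is torsion-free abelian.

**Step 3.** *Unipotency passes from $V$ to all factors.* The map $(f_1F',\dots,f_iF')\mapsto[f_1,\dots,f_i]\gamma_{i+1}(F)$ induces an $\mathrm{Aut}(F)$-equivariant surjection $(F/F')^{\otimes i}\to\gamma_i(F)/\gamma_{i+1}(F)$. Since $\gamma_i(F)$ has finite index in $F_i$ and $\gamma_{i+1}(F)\le F_{i+1}$, the space $(F_i/F_{i+1})\otimes K$ is an $A_0$-equivariant image of $V^{\otimes i}$. The group $U_0$ acts unitriangularly on $V^{\otimes i}$, hence on $(F_i/F_{i+1})\otimes K$. The latter contains $F_i/F_{i+1}$, because $F_i/F_{i+1}$ is torsion-free. So $[F_i,{}_mU_0]\le F_{i+1}$ for some $m$, for each $i\le c$. Hence $[F,{}_nU_0]=1$ for some $n$.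

**Step 4.** *Conclusion.* As $U_0'\le A_0'\le F$, we get $\gamma_{n+2}(U_0)=[U_0',{}_nU_0]=1$. So $U_0$ is nilpotent and normal in $A$, and $U_0\le\mathrm{Fit}(A)=F$. $\square$

**Lemma 7.** Let $Y\le F$, $Y\trianglelefteq A_0$, $g\in G$. If $Y^g\le A_0$, then $Y^g\le F$.

*Proof.* Let $R=Y^g$, a nilpotent subgroup of $A_0$. Decompose $V=\bigoplus_\chi V_\chi$ into the generalised eigenspaces of $R$. Fix $\chi$ with $V_\chi\ne0$. We show $\chi=1$; as $\chi$ is arbitrary, $R$ then acts unipotently, so $R\le U_0=F$ by Lemma 6.

**Step 1.** *Producing, for each $y\in R$, a nilpotent pair inside $A_0$.* Choose $v\in F$ whose image $\bar v$ has $\chi$-component $\bar v_\chi\ne0$. By Lemma 4(b), applied to $A_0^g\le A^g$ and the element $v$, there are $l\ge1$, $a'\in A_0^g$ and $s$ in a conjugate of $B$ with $v^l=a's$. Put $w=v^l\in F$ and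
$$r^\sigma=a'ra'^{-1}\qquad(r\in R).$$
Since $Y\trianglelefteq A_0$, $R=Y^g\trianglelefteq A_0^g$, so $\sigma$ is an automorphism of $R$. Let $y\in R\le A^g$. By Lemma 4(a) $\langle y,s\rangle$ is nilpotent. It contains $y^s$, and as $s=a'^{-1}w$, $y^s=w^{-1}a'ya'^{-1}w=(y^\sigma)^w$. So
$$H=\langle y,(y^\sigma)^w\rangle\le A_0$$
is nilpotent. Put $r=y^\sigma$ and $u=[r,w]=(w^{-1})^rw\in F$; then $(y^\sigma)^w=ru$.

**Step 2.** *What nilpotency says about $\chi$-components.* Suppose $\chi(y)\ne1$. If $J\le A_0$ is nilpotent, $y\in J$ and $k\in J\cap F$, then $[k,{}_ny]=1$ for some $n$. As $[k,y]=k^{-1}k^y$ has image $\bar k(y-1)$, this reads $\bar k(y-1)^n=0$. Since $y-1$ is invertible on $V_\chi$, $\bar k_\chi=0$.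

**Step 3.** *For each $y\in R$: $\chi(y)=1$ or $\chi(y^\sigma)=1$.* Suppose $\chi(y)\ne1$. Apply Step 2 to $k=[y,r]\in R\cap F$ with $J=R$, and to $k=[y,ru]\in H\cap F$ with $J=H$; both commutators lie in $A_0'\le F$. So both have $\chi$-component $0$. By (1), $[y,ru]=[y,u][y,r]^u$. In $V$ the elements $[y,r]^u$ and $[y,r]$ have the same image, because $u\in F$ acts trivially, and $[y,u]=(u^{-1})^yu$ has image $-\bar u(y-1)$. Taking $\chi$-components, $\bar u_\chi(y-1)=0$, so $\bar u_\chi=0$. But $u=(w^{-1})^rw$ has image $\bar w(1-r)=l\,\bar v(1-r)$. So $\bar v_\chi(1-r)=0$ with $\bar v_\chi\ne0$. As $\chi(r)$ is the only eigenvalue of $r$ on $V_\chi$, $\chi(y^\sigma)=\chi(r)=1$.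

**Step 4.** *Conclusion.* The choice of $v,l,a',s,\sigma$ does not depend on $y$. So $R$ is the union of its subgroups $\ker\chi$ and $\{y\in R:y^\sigma\in\ker\chi\}$. By (F3) one of them is $R$, and as $\sigma$ is an automorphism of $R$, in both cases $\ker\chi=R$. $\square$

## Nilpotent subgroups that leave $A$

In (R5) we looked at nilpotent groups not contained in $M$ and enlarged their intersection with $P$. We imitate this with $F$ in place of $P$. The relevant class is
$$\mathcal T=\{T\le G:\ T\text{ f.g. nilpotent},\ |T:T\cap A|=\infty\}.$$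
It is nonempty: if $b\in B$ has infinite order (R9), then $\langle b\rangle\in\mathcal T$, as $A\cap B=1$.

**Lemma 8.** (a) If $g\in G\setminus A$, then $F^g\in\mathcal T$.

(b) If $P\le F$, $P\trianglelefteq A_0$ and $h(P)=h(F)$, then $P$ lies in no $T\in\mathcal T$.

*Proof.* (a) Otherwise $F^g\cap A$, and hence $F^g\cap A_0$, has finite index in $F^g$. So $(F^{[k]})^g\le A_0$ for some $k\ge1$. By Lemma 7 with $Y=F^{[k]}$, $(F^{[k]})^g\le F$. This group has Hirsch length $h(F)$, so it has finite index in $F$ and in $F^g$. So $g\in\mathrm{Comm}_G(F)=A$ by (R10), a contradiction.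

(b) Suppose $P\le T\in\mathcal T$ and put $C=T\cap A$, so $P\le C$. By Lemma 5 there is $z\in N_T(C)\setminus C$; so $z\notin A$. Then $P^z\le C\le A$, so $(P^{[e]})^z\le A_0$ by (6). As $P^{[e]}$ is characteristic in $P$, it is normal in $A_0$, and Lemma 7 gives $(P^{[e]})^z\le F$. Since $h(P^{[e]})=h(F)$, this group has finite index in $F$ and in $F^z$. So $z\in\mathrm{Comm}_G(F)=A$, a contradiction. $\square$

By Lemma 8, the groups in $\mathcal T$ can contain only a limited $A_0$-invariant part of $F$. We choose a maximal one and the next layer above it.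

**Step 1.** *Choice of $P$.* Let $\mathcal P$ be the set of $P\le F$ with $P\trianglelefteq A_0$ and $P\le T$ for some $T\in\mathcal T$. Since $1\in\mathcal P$, we can choose $P\in\mathcal P$ with $h(P)$ maximal. By Lemma 8(b), $h(P)<h(F)$.

**Step 2.** *The layer above $P$.* Let $\sqrt P$ be the isolator of $P$ in $F$. It is normalised by $A_0$, in particular $\sqrt P\trianglelefteq F$. Let
$$Z_*=\{f\in F:[f,F]\le\sqrt P\},$$
the preimage of the centre of $F/\sqrt P$. As $P\trianglelefteq F$, $P\le Z_*$.

**Step 3.** *Choice of $T_0$.* Let $\mathcal T_P=\{T\in\mathcal T:|P:P\cap T|<\infty\}$, which is nonempty by the choice of $P$. Choose $T_0\in\mathcal T_P$ with $\rho:=h(T_0\cap Z_*)$ maximal. Since $T_0\cap Z_*\ge T_0\cap P$, $\rho\ge h(P)$.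

The aim of the remaining sections is to build $T_3\in\mathcal T_P$ with $h(T_3\cap Z_*)>\rho$. The key is the following trick. If $t\in F$ and $s$ lies in a conjugate of $B$, then $\langle t,s\rangle$ is nilpotent by Lemma 4(a), so $\langle t,t^s\rangle$ is nilpotent for free. With luck, $t$ is new in $Z_*$ and $t^s$ leaves $A$. To keep what $T_0$ already had, we want a subgroup $D$ of $T_0$ on which both $t$ and $t^s$ act nilpotently. For $t^s$ this means that $t$ must act well on $sDs^{-1}$.

**Step 4.** *Normalisation of $T_0$: an element $z=as$ that moves things out of $A$.* Let $C_0=T_0\cap A$. By Lemma 5 there is $z_0\in N_{T_0}(C_0)$ of infinite order modulo $C_0$. By Lemma 4(b) with $g=1$, some power $z=z_0^l$, $l\ge1$, satisfies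
$$z=as,\qquad a\in A_0,\quad s\text{ in a conjugate of }B.$$
For $j\ne0$ we have $z^j\notin C_0$, hence $z^j\notin A$. Put $C=C_0^{[e]}$. By (6) and (F2), $C\le A_0$ and $|C_0:C|<\infty$; as $C$ is characteristic in $C_0$, $C^z=C$. Put $T=C\langle z\rangle\le T_0$. If $cz^j\in A$ with $c\in C$, then $z^j\in A$, so $j=0$; thus $T\cap A=C$ and $T\in\mathcal T$.

**Step 5.** *Replacing $P$ by a finite-index subgroup inside $C$.* As $|P:P\cap T_0|<\infty$, $P^{[k]}\le T_0$ for some $k\ge1$; since $P^{[k]}\le F\le A$, $P^{[k]}\le C_0$. Put $P_1=P^{[ke]}$. Since $x^{ke}=(x^k)^e$,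
$$P_1\le C_0^{[e]}=C,\qquad P_1\trianglelefteq A_0,\qquad |P:P_1|<\infty.$$

**Step 6.** *Replacing $Z_*$ by a finite-index subgroup that is central modulo $P_1$.* Let
$$Z_1=\{f\in F:[f,F]\le P_1\}\trianglelefteq A_0,\qquad P_1\le Z_1\le Z_*.$$
Since $h(P_1)=h(P)<h(F)$, $F/P_1$ is an infinite f.g. nilpotent group. Its centre is $Z_1/P_1$, which is infinite by (F2); so
$$h(Z_1)>h(P). \tag{7}$$
Moreover $|Z_*:Z_1|<\infty$. To see this, let $F=\langle x_1,\dots,x_n\rangle$ and consider the map $Z_*\to(\sqrt P/P_1)^n$, $f\mapsto([f,x_i]P_1)_i$. Its target is finite. If $f,f'$ have the same value, then modulo $P_1$ we have $f^{-1}f^{x_i}=f'^{-1}f'^{x_i}$, so $f'f^{-1}=(f'f^{-1})^{x_i}$ for all $i$. So $f'f^{-1}\in Z_1$, and there are finitely many cosets of $Z_1$.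

## A layer $R$ that acts well on $D$ and on $D^a$

**Lemma 9.** There are $D\le C$ and $R\trianglelefteq A_0$ with $P_1\le R\le Z_1$, $h(R)>h(P)$, $D^z=D\ge P_1$ and
$$[R,D]\le P_1\le D,\qquad[R,D^a]\le P_1\le D^a. \tag{8}$$
They can be chosen with $D=\langle P_1^{z^j}:j\in\mathbb Z\rangle$ and $R=Z_1$ if $\rho=h(P)$, and with $D=C$ if $\rho>h(P)$.

*Proof.* The purpose of the distinction is this: if $T_0$ contains no more of $Z_*$ than $P$ up to finite index, we only have to keep $P_1$, and a small $D$ suffices. Otherwise we must keep $C\cap Z_1$, and take $D=C$.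

**Case 1:** $\rho=h(P)$. Put $D=\langle P_1^{z^j}:j\in\mathbb Z\rangle$ and $R=Z_1$. As $P_1\le C$ and $C^z=C$, $D\le C$; clearly $D^z=D\ge P_1$. Each $P_1^{z^j}\le C\le A_0$, so $P_1^{z^j}\le F$ by Lemma 7. Hence $D\le F$, and $D^a\le F$ since $a\in A_0$. By definition $[Z_1,F]\le P_1$. Also $P_1=P_1^a\le D^a$. So (8) holds, and $h(R)>h(P)$ by (7).

**Case 2:** $\rho>h(P)$. Put $D=C$, so $D^z=D\ge P_1$. Let $Q=C\cap Z_1\ge P_1$. Since $|C_0:C|$ and $|Z_*:Z_1|$ are finite, $Q$ has finite index in $C_0\cap Z_*=T_0\cap Z_*$. So $h(Q)=\rho>h(P)$. Let $W=Z_1/P_1$, a f.g. abelian group on which $F$ acts trivially by conjugation. So $A_0$ acts on $W$ by commuting automorphisms. We look for many fixed points of $C$ in $W$.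

First, $C$ has a nonzero fixed vector in $W\otimes K$. Decompose $W\otimes K=\bigoplus_\omega W_\omega$ into generalised eigenspaces of $A_0$. If $q\in Q$ and $c\in C$, then $q\in C$ and $C$ is nilpotent, so $[q,{}_mc]=1$ for some $m$. Hence the image $\bar q\in W\otimes K$ satisfies $\bar q(c-1)^m=0$, so $\bar q$ has zero $\omega$-component whenever $\omega(c)\ne1$. Since $h(Q)>h(P_1)$, some $\bar q\ne0$. So there is $\omega$ with $W_\omega\ne0$ and $\omega|_C=1$. On this $W_\omega$ the group $C$ acts by commuting unipotent operators, so it has a nonzero fixed vector.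

Next, we descend to $W$. Since $C$ is f.g., its fixed space is the solution space of a finite linear system with rational coefficients. So $(W\otimes K)^C=(W\otimes\mathbb Q)^C\otimes_{\mathbb Q}K$ and $(W\otimes\mathbb Q)^C\ne0$. After multiplication by a positive integer, a nonzero vector there is the image of some $w\in W$ of infinite order with $w(c-1)$ torsion for all $c\in C$. If $\tau$ is the exponent of the torsion subgroup of $W$, then $\tau w\in W^C$ has infinite order. So $W^C$ is infinite. It is $A_0$-invariant, because $A_0$ acts on $W$ by commuting automorphisms and $C\le A_0$.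

Let $R$ be the preimage of $W^C$ in $Z_1$. Then $R\trianglelefteq A_0$, $h(R)>h(P_1)=h(P)$ and $[R,C]\le P_1\le C$. Conjugating by $a\in A_0$, $[R,C^a]\le P_1\le C^a$. $\square$

Fix $D$ and $R$ as in Lemma 9. Two remarks are needed below. First,
$$h(R\cap D)<h(R). \tag{9}$$
Otherwise $R^{[k]}\le D\le T\in\mathcal T$ for some $k\ge1$. As $R^{[k]}\le F$ and $R^{[k]}\trianglelefteq A_0$, $R^{[k]}\in\mathcal P$ with $h(R^{[k]})=h(R)>h(P)$, contradicting the choice of $P$. Secondly, $s=a^{-1}z$ with $a\in A_0$, so
$$X^s=X^z\ \text{ for every }X\trianglelefteq A_0,\qquad sDs^{-1}=a^{-1}zDz^{-1}a=D^a. \tag{10}$$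

## The enlarged nilpotent subgroup

**Step 1.** *$R^s$ leaves $A$ substantially: $|R^s:R^s\cap A|=\infty$.* Suppose the index is finite. Then $R^s\cap A_0$ has finite index in $R^s$, so $(R^{[k]})^s\le A_0$ for some $k\ge1$. By (10), $(R^{[k]})^z=(R^{[k]})^s\le A_0$, so $(R^{[k]})^z\le F$ by Lemma 7; that is, $R^{[k]}\le F^{z^{-1}}$. As $z^{-1}\notin A$, $F^{z^{-1}}\in\mathcal T$ by Lemma 8(a). So $R^{[k]}\in\mathcal P$ with $h(R^{[k]})=h(R)>h(P)$, contradicting the choice of $P$.

**Step 2.** *Choosing $t\in R$ that is new and for which $t^s$ leaves $A$.* Put $R_s:=R\cap sAs^{-1}$. As $(R_s)^s=R^s\cap A$, Step 1 says that $R_s$ has infinite index in $R$. By (9) so does $R\cap D$. An isolator contains the given subgroup with finite index, so the isolators in $R$ of $R_s$ and of $R\cap D$ are proper subgroups. By (F3) there is $t\in R$ in neither; that is,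
$$t^j\notin D\quad\text{and}\quad(t^s)^j\notin A\qquad\text{for all }j\ge1. \tag{11}$$

**Step 3.** *Forming $T_3$.* By (8), $t$ normalises $D$ and $D^a$. Hence $t^s$ normalises $(D^a)^s$, which is $D$ by (10). By Lemma 4(a), $L=\langle t,t^s\rangle\le\langle t,s\rangle$ is nilpotent, because $t\in F\le A$ and $s$ is in a conjugate of $B$. Put
$$T_3=DL.$$
It is polycyclic, $D\trianglelefteq T_3$ is nilpotent, and $T_3/D$ is nilpotent.

**Step 4.** *$T_3$ is nilpotent.* The point is that $t$ and $t^s$ are left Engel in $T_3$. For $d\in D$ we have $[d,t]\in P_1\le F$ by (8), and $t\in F$ with $F$ nilpotent. So $[d,{}_nt]=1$ with $n$ independent of $d$. The same holds for elements of $D^a$ in place of $d$, because $[D^a,t]\subseteq P_1$ by (8); increasing $n$ if necessary, we use the same $n$. As $sds^{-1}\in D^a$, we get $[d,{}_nt^s]=([sds^{-1},{}_nt])^s=1$. Now let $g\in T_3$. Since $T_3/D$ is nilpotent, $[g,{}_kt]\in D$ and $[g,{}_kt^s]\in D$ for large $k$; hence $[g,{}_{k+n}t]=1=[g,{}_{k+n}t^s]$. By (Baer), $t,t^s\in\mathrm{Fit}(T_3)$. Also $D\le\mathrm{Fit}(T_3)$. So $T_3=\langle D,t,t^s\rangle=\mathrm{Fit}(T_3)$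 is nilpotent.

**Step 5.** *$T_3\in\mathcal T_P$.* By (11) $\langle t^s\rangle$ is infinite cyclic and meets $A$ trivially, so $|T_3:T_3\cap A|=\infty$ and $T_3\in\mathcal T$. As $T_3\ge D\ge P_1$ and $|P:P_1|<\infty$, $T_3\in\mathcal T_P$.

**Step 6.** *$T_3$ contains more of $Z_*$ than $T_0$ does.* We have $t\in R\le Z_1\le Z_*$.

If $\rho=h(P)$, then $T_3\cap Z_*\ge\langle P_1,t\rangle$. By (11) no positive power of $t$ lies in $P_1\le D$. So $P_1$ has infinite index in $\langle P_1,t\rangle$, and $h(T_3\cap Z_*)>h(P_1)=h(P)=\rho$.

If $\rho>h(P)$, then $D=C$, and with $Q=C\cap Z_1\le D$ as in the proof of Lemma 9, $T_3\cap Z_*\ge\langle Q,t\rangle$. By (11) no positive power of $t$ lies in $Q\le D$. So $Q$ has infinite index in $\langle Q,t\rangle$, and $h(T_3\cap Z_*)>h(Q)=\rho$.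

In both cases this contradicts the choice of $T_0$. So no counterexample to Theorem 1 exists, and Theorem 1 is proved; with it, the deduction of Theorem 2 given above is complete. $\blacksquare$
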